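
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{There is no least metric continuum}


\begin{abstract}
For compact Hausdorff spaces write $X\le Y$ if the continuous maps $X\to Y$
separate the points of $X$. We show that there is no least metric continuum in
this order and, equivalently, no minimal one; this answers a question
from~\cite{SVSC}. In fact, for every metric continuum $K$ there is a metric
continuum $L$ such that every continuous map $K\to L$ is constant, and one $L$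
can serve $\kappa$ continua of weight at most $\kappa$ simultaneously, for any
infinite $\kappa<2^{\aleph_0}$. In the opposite direction, any $\kappa$ continua of weight at
most $\kappa$ have a common lower bound of weight at most $\kappa$. Hence
$2^{\aleph_0}$ is exactly the least weight of a continuum that lies below all
metric continua.
\end{abstract}

\section{The question and the results}

\subsection*{The order}
We compare compact Hausdorff spaces with more than one point. A
\emph{continuum} is a connected such space; a \emph{metric} continuum is a
metrizable one. So continua and subcontinua have more than one point, while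
fibers of maps and components of spaces may be single points. \emph{Map} means
continuous map. We write $I=[0,1]$, $S^1=\{z\in\mathbb C:|z|=1\}$,
$\mathfrak c=2^{\aleph_0}$, and $w(X)$ for the weight of $X$, the least
cardinality of a base. We work in ZFC.

Write $X\le Y$ if the set $C(X,Y)$ of maps $X\to Y$ separates the points of
$X$. Since $X$ is compact, this says that the evaluation map
$X\to Y^{C(X,Y)}$ is an embedding, so $X\le Y$ means that $X$ embeds in a
product of copies of $Y$. The relation is reflexive. It is also transitive: if
$f:X\to Y$ separates $x$ and $x'$, then some map $Y\to Z$ separates $f(x)$ and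
$f(x')$ whenever $Y\le Z$. We treat it as an order, identifying $X$ and $Y$
when $X\le Y\le X$.

A continuum is low in this order when it has many maps into other continua.
The top is easy to describe. By Urysohn's lemma $K\le I$ for every continuum
$K$, so $I$ is the largest continuum. Moreover, $I\le L$ if and only if $L$
contains a nonconstant path: if $\gamma:I\to L$ has $\gamma(a)\neq\gamma(b)$,
then two given points $s<s'$ of $I$ are separated by $\gamma\circ\lambda$,
where $\lambda:I\to I$ is affine on $[s,s']$ with $\lambda(s)=a$,
$\lambda(s')=b$, and constant on each side of $[s,s']$. So all continua with a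
nonconstant path are equivalent to $I$, and everything of interest happens
among the others.

What is at the bottom? Call a metric continuum $K$ \emph{minimal} if there is
no metric continuum $L$ with $L\le K$ and $K\not\le L$, and \emph{least} if
$K\le L$ for every metric continuum $L$. A least metric continuum is minimal.
Conversely, any two metric continua have a metric continuum below both
\cite[Corollary~1.3.2]{SVSC} (Theorem~\ref{thm:B} below reproves this), and so
a minimal $K$ is least: for any $L$ take $M\le K$ and $M\le L$; then
$K\le M\le L$ by minimality. The pseudoarc is not least, hence not minimal,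
because some plane continuum is incomparable with it~\cite{SVSC}. About a
minimal, that is, least, metric continuum the authors of \cite{SVSC} write:
``We do not know whether such a beast exists.''

Considerations of size suggest what to expect. Even countable families of
metric continua have metric lower bounds (Theorem~\ref{thm:B}). But up to
homeomorphism there are $\mathfrak c$ metric continua to get below, while the
maps out of a single metric continuum $K$ are controlled by a separable
function space. If surjections of $K$ onto any two of $\mathfrak c$ suitably
chosen plane continua must be far apart from each other, then $K$ cannot map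
onto all of these continua. We construct such plane continua, and then use one
that $K$ does not map onto to build a metric continuum into which $K$ has only
constant maps.

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $\kappa<\mathfrak c$ be an infinite cardinal and let $\mathcal F$ be a set
of at most $\kappa$ continua, not necessarily metric, each of weight at most
$\kappa$. Then there is a metric continuum $L$ such that for every
$K\in\mathcal F$ every map $K\to L$ is constant.

In particular, for every metric continuum $K$ there is a metric continuum $L$
such that every map $K\to L$ is constant. Hence $K\not\le L$, and there is no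
least metric continuum.
\end{theorem}

The second paragraph is the case $\mathcal F=\{K\}$, $\kappa=\aleph_0$ of the
first; $K\not\le L$ because $K$ has two points and constant maps do not
separate them.

\begin{theorem}\label{thm:B}
Let $\kappa$ be an infinite cardinal and let $\{L_s\}_{s\in S}$,
$0<|S|\le\kappa$, be a family of continua of weight at most $\kappa$. Then
there is a continuum $K$ with $w(K)\le\kappa$ and $K\le L_s$ for all $s\in S$.
\end{theorem}

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item For every countable family $\mathcal F\ne\emptyset$ of metric continua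
there is a metric continuum $K'$ with $K'\le K$ for all $K\in\mathcal F$ such
that every map from a member of $\mathcal F$ into $K'$ is constant. In
particular, there is no minimal metric continuum. Moreover, below every metric
continuum there are strictly decreasing $\omega_1$-sequences of metric
continua.
\item If $\mathcal F$ is a set of metric continua such that every metric
continuum has a member of $\mathcal F$ below it, then
$|\mathcal F|\ge\mathfrak c$.
\item There is a continuum of weight $\mathfrak c$ that is $\le$ every metric
continuum. No continuum of weight less than $\mathfrak c$ has this property, or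
even admits a nonconstant map into every metric continuum.
\end{enumerate}
\end{corollary}

\subsection*{Plan}
Section~\ref{sec:spirals} constructs plane spirals $W_\alpha$, one for each
sequence $\alpha$ of signs, of Waraszkiewicz type, such that surjections of one
continuum onto two different spirals are never uniformly close. Hence a
continuum of weight $\kappa$ maps onto at most $\kappa$ of them. The spirals
contain arcs, so in our order they are all equivalent to $I$, and it is not
enough to take $L=W_\alpha$. Section~\ref{sec:A} turns ``no surjection onto
$W_\alpha$'' into ``no nonconstant map into $L$'' by pulling back a map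
$W_\alpha\to I$ with connected fibers along many functions and iterating. The
same iteration with arbitrary continua in place of $W_\alpha$, where maps onto
$I$ with connected fibers need not exist, gives Theorem~\ref{thm:B} in
Section~\ref{sec:B}. Section~\ref{sec:C} proves the corollary.

\section{Facts used}\label{sec:facts}

\textbf{Weight.} Let $\kappa$ be an infinite cardinal. A product of at most
$\kappa$ spaces of weight at most $\kappa$ has weight at most $\kappa$, and so
has every subspace. A compact Hausdorff space $K$ with $w(K)\le\kappa$ embeds
in $I^\kappa$, so there is a set $D$ of at most $\kappa$ maps $K\to I$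
separating its points. By the Stone--Weierstrass theorem the polynomials in
members of $D$ with coefficients in $\mathbb Q+i\mathbb Q$ are dense in
$C(K,\mathbb C)$ with the sup norm. Thus $C(K,\mathbb C)$ has a dense set of
cardinality at most $\kappa$. A compact Hausdorff space is metrizable exactly
when its weight is at most $\aleph_0$. A Hausdorff space with a finite base is
finite, hence discrete, so the weight of a continuum is infinite.

\smallskip\noindent
\textbf{Functions onto $I$.} If $a\ne b$ are points of a continuum $K$,
Urysohn's lemma gives $u:K\to I$ with $u(a)=0$ and $u(b)=1$. Any such $u$ is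
onto because $u(K)$ is connected.

\smallskip\noindent
\textbf{Components.} In a compact Hausdorff space the component of a point is
the intersection of the clopen sets containing the point. We use this in the
following form.

\begin{lemma}\label{lem:cut}
Let $A,B$ be closed subsets of a compact Hausdorff space $M$ such that no
component of $M$ meets both. Then $M=E\sqcup E'$ with $E,E'$ closed,
$A\subset E$ and $B\subset E'$.
\end{lemma}
\begin{proof}
Let $x\in A$. The clopen sets containing $x$ intersect in the component of $x$,
which misses $B$. By compactness finitely many of them already have an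
intersection missing $B$. This intersection is a clopen set
$E_x\ni x$ disjoint from $B$. Finitely many of the $E_x$ cover $A$; let $E$ be
their union and $E'=M\setminus E$.
\end{proof}

\noindent
\textbf{Inverse limits.} For spaces $K_n$ and maps $p_n:K_{n+1}\to K_n$,
$n\ge0$, put
$\varprojlim(K_n,p_n)=\{x\in\prod_nK_n:x_n=p_n(x_{n+1})\text{ for all }n\}$.

\begin{lemma}\label{lem:invlim}
If all $K_n$ are continua, then $\varprojlim(K_n,p_n)$ is nonempty, compact and
connected, even if the $p_n$ are not onto. If all $p_n$ are onto, it projects
onto $K_0$.
\end{lemma}
\begin{proof}
The limit is the intersection of the decreasing sequence of closed sets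
\[
Z_n=\Bigl\{x\in\prod_iK_i:x_i=p_i(x_{i+1})\text{ for }i<n\Bigr\}
\cong K_n\times\prod_{i>n}K_i ,
\]
which are nonempty, compact and connected. By compactness the intersection is nonempty. If it
were a union of two disjoint nonempty closed sets, choose disjoint open sets
$U,V$ around these. By compactness $Z_n\subset U\cup V$ for some $n$, while
$Z_n$ meets both $U$ and $V$; this contradicts its connectedness. If the $p_n$
are onto, each point of $K_0$ extends to a thread step by step.
\end{proof}

\noindent
\textbf{The Poincar\'e--Miranda theorem} (in dimension two). If
$f_1,f_2:I^2\to\mathbb R$ are continuous, $f_1(0,t)\le0\le f_1(1,t)$ for all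
$t$, and $f_2(s,0)\ge0\ge f_2(s,1)$ for all $s$, then $f_1$ and $f_2$ have a
common zero.

\section{A family of spirals}\label{sec:spirals}

\subsection{The spirals}
For $\alpha:\{1,2,\dots\}\to\{1,-1\}$ let
$\theta_\alpha:[0,\infty)\to\mathbb R$ be the continuous function that is
affine on each $[n,n+1]$ and has $\theta_\alpha(0)=0$ and
$\theta_\alpha(n)=\alpha(n)\,n$ for $n\ge1$. Put $\rho(t)=1+\frac1{1+t}$ and
\[
R_\alpha=\{\rho(t)e^{i\theta_\alpha(t)}:t\ge0\},\qquad
W_\alpha=S^1\cup R_\alpha\subset\mathbb C .
\]
As $t$ grows, the point of $R_\alpha$ with parameter $t$ moves from the outer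
end $2$ toward the circle, turning by $\theta_\alpha(t)$ and possibly reversing
direction at integer times.

The set $W_\alpha$ is compact, because points of $R_\alpha$ with $t\to\infty$
accumulate only on $S^1$. For each $N$ the interval $\theta_\alpha([N,\infty))$
is unbounded, so it contains numbers congruent to any given $\varphi$ modulo
$2\pi$. Hence $S^1\subset\overline{R_\alpha}$. So
$W_\alpha=\overline{R_\alpha}$ is the closure of a connected set, and it is a
metric continuum.

Define $q_\alpha:W_\alpha\to I$ by $q_\alpha(z)=2-|z|$. On $R_\alpha$ the
modulus takes each value in $(1,2]$ and determines $t$, so the fiber of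
$q_\alpha$ over each $s<1$ is a single point. The fiber over $1$ is $S^1$. In
particular, $q_\alpha$ is onto and all its fibers are connected. Moreover, for
a map $h:K\to W_\alpha$ of a continuum $K$ we have
\begin{equation}\label{eq:onto}
q_\alpha h(K)=I\iff h(K)=W_\alpha .
\end{equation}
Indeed, if $q_\alpha h(K)=I$, then $h(K)\supset R_\alpha$ by the one-point
fibers, and $h(K)$ is closed. The converse holds because $q_\alpha$ is onto.

\subsection{Nearby surjections}
The key fact is the following.

\begin{lemma}\label{lem:near}
Let $\alpha\ne\beta$. There is no continuum $K$ with surjective maps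
$g:K\to W_\alpha$ and $g':K\to W_\beta$ such that $|g(x)-g'(x)|\le\frac1{10}$
for all $x\in K$.
\end{lemma}

The idea is to compare the angles of $g$ and $g'$, lifted to $\mathbb R$. We
first fix notation, which stays in force until the end of the proof of the
lemma, then treat the simplest case, and then give the proof for every $n$.

Suppose there are such $K$, $g$, $g'$. Let $n\ge1$ be the first place where
$\alpha$ and $\beta$ differ; by symmetry $\alpha(n)=1$ and $\beta(n)=-1$. Write
$\theta=\theta_\alpha$ and $\theta'=\theta_\beta$.

\smallskip\noindent
\textbf{Polar coordinates.} Let $U=\{|g|>1\}$ and $U'=\{|g'|>1\}$. On these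
open sets the parameters along the spirals are continuous functions,
\[
t=\frac1{|g|-1}-1:U\to[0,\infty),\qquad
t'=\frac1{|g'|-1}-1:U'\to[0,\infty),
\]
and $g=\rho(t)e^{i\theta(t)}$ on $U$, $g'=\rho(t')e^{i\theta'(t')}$ on $U'$.
The radial retraction of $\mathbb C$ onto the closed unit disc is the
nearest-point map to a convex set, hence $1$-Lipschitz. Since $|g|,|g'|\ge1$,
it follows that $\bigl|\frac g{|g|}-\frac{g'}{|g'|}\bigr|\le\frac1{10}$. So the
quotient of $\frac g{|g|}$ by $\frac{g'}{|g'|}$ lies within $\frac1{10}$ of
$1$, and its principal argument $\eta:K\to\mathbb R$ is continuous with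
$\frac g{|g|}=e^{i\eta}\frac{g'}{|g'|}$ and
$2|\sin\frac\eta2|\le\frac1{10}$. That is,
$|\eta|\le2\arcsin\frac1{20}<\frac12$. Therefore
\begin{equation}\label{eq:lift}
\theta(t)-\theta'(t')-\eta\in2\pi\mathbb Z\quad\text{on }U\cap U',
\qquad|\eta|<\tfrac12 .
\end{equation}

Since $g$ is onto, there is $x_0$ with $|g(x_0)|=2$, that is, $t(x_0)=0$. Then
$|g'(x_0)|\ge2-\frac1{10}$, so $t'(x_0)\le\frac19$. Let
\begin{align*}
M&=\{|g|\ge\rho(n),\ |g'|\ge\rho(n)\}=\{x\in U\cap U':t\le n,\ t'\le n\},\\
O&=\{|g|>\rho(n),\ |g'|>\rho(n)\}=\{x\in U\cap U':t<n,\ t'<n\}.
\end{align*}
Then $M$ is closed, $O$ is open, and $x_0\in O\subset M$. Also $M\ne K$, because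
$g$ takes a value in $S^1$.

Think of $g(x)$ and $g'(x)$ as two walkers on the two spirals. At $x_0$ both
are near the outer end. The first must reach the circle, so somewhere one of
them must reach parameter $n$. We show that they cannot do this without moving
apart.

\smallskip\noindent
\textbf{The case $n=1$.} The two spirals start in opposite directions. On $M$
we have $t,t'\le1$, hence $\theta(t)=t$ and $\theta'(t')=-t'$. The number
$t+t'-\eta$ in \eqref{eq:lift} has absolute value less than
$2+\frac12<2\pi$, so it is $0$, and $t+t'=\eta<\frac12$ on $M$. In particular
$t,t'<1$ on $M$, so $M=O$. Thus $M$ is a nonempty proper clopen subset of $K$,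
which contradicts connectedness.

\smallskip\noindent
\textbf{What changes for larger $n$.} First, the condition
$|g-g'|\le\frac1{10}$ no longer keeps $t$ and $t'$ close: for large $t$ all
radii are nearly $1$. A walker could wait, or go back to an earlier point of
its spiral with a suitable angle. What survives is the comparison of lifted
angles in \eqref{eq:lift}, and the angles $\theta_\alpha$ are chosen so that
waiting and going back do not help. At time $n$ the function $\theta$ sets a new record
$n$ that $\theta'$ has not approached, and vice versa (Figure~\ref{fig:zigzag}).
Evaluating at the nodes $0,1,\dots,n$, where piecewise affine functions take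
their extreme values, we get
\begin{equation}\label{eq:records}
\theta'\le n-1\ \text{ and }\ \theta\ge-(n-1)\ \text{ on }[0,n],\qquad
\theta(n)=n,\quad\theta'(n)=-n .
\end{equation}
Second, the multiple of $2\pi$ in \eqref{eq:lift} need not be $0$ on all of
$M$. It is constant on connected sets, so we follow the walkers only along the
component of $x_0$ in $M$ and must know that this component reaches the edge
$M\setminus O$ of $M$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.5cm]
\draw[->] (0,0)--(3.6,0) node[right]{$t$};
\draw[->] (0,-3.5)--(0,3.6) node[above]{angle};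
\draw[dotted] (0,2)--(3.4,2);
\draw[dotted] (0,-2)--(3.4,-2);
\node[left] at (0,2) {$2$};
\node[left] at (0,-2) {$-2$};
\node[left] at (0,0) {$0$};
\draw (1,0.15)--(1,-0.15) node[below]{$1$};
\draw (2,0.15)--(2,-0.15);
\node[above] at (2,0.1) {$2$};
\draw (3,0.15)--(3,-0.15) node[below]{$3$};
\draw[thick] (0,0)--(1,1)--(2,-2)--(3,3) node[right]{$\theta_\alpha$};
\draw[thick,dashed] (2,-2)--(3,-3) node[right]{$\theta_\beta$};
\end{tikzpicture}
\caption{Angle functions $\theta_\alpha$, $\theta_\beta$ of two sign sequences
that agree at $1$ (sign $+$) and $2$ (sign $-$) and first differ at $n=3$. They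
coincide on $[0,2]$. On $[0,3]$ we have $\theta_\beta\le2$ and
$\theta_\alpha\ge-2$ (dotted lines), while $\theta_\alpha(3)=3$ and
$\theta_\beta(3)=-3$. So the value of either function at $3$ is at distance at
least $1$ from all values of the other on $[0,3]$.}
\label{fig:zigzag}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:near}]
Let $K$, $g$, $g'$, $n$ and the remaining notation be as above; $n\ge1$ is
arbitrary. Let $D$ be the component of $x_0$ in $M$. We claim that
$D\not\subset O$. Otherwise no component of $M$ meets both $\{x_0\}$ and
$M\setminus O$, and Lemma~\ref{lem:cut} gives a relatively clopen $E\subset M$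
with $x_0\in E\subset O$. Then $E$ is closed in $K$. It is also open in $O$,
hence open in $K$. So $E$ is a nonempty proper clopen subset of the connected
space $K$, a contradiction.

Hence there is $x_1\in D$ with $t(x_1)=n$ or $t'(x_1)=n$. The function
$\theta(t)-\theta'(t')-\eta$ is continuous on the connected set
$D\subset U\cap U'$ with values in $2\pi\mathbb Z$, so it is constant there. At
$x_0$ we have $\theta(t)=0$ and $|\theta'(t')|=t'\le\frac19$, because
$|\theta'(r)|=r$ for $r\le1$. So the constant has absolute value less than
$\frac19+\frac12<2\pi$ and is $0$. Thus
$|\theta(t)-\theta'(t')|=|\eta|<\frac12$ on $D$. On the other hand,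
$t(x_1)\le n$ and $t'(x_1)\le n$, and \eqref{eq:records} gives at $x_1$:
\begin{itemize}
\item if $t(x_1)=n$, then $\theta(t)-\theta'(t')\ge n-(n-1)=1$;
\item if $t'(x_1)=n$, then $\theta(t)-\theta'(t')\ge-(n-1)+n=1$.
\end{itemize}
This is a contradiction.
\end{proof}

\begin{lemma}\label{lem:count}
Let $\kappa$ be an infinite cardinal and $K$ a continuum with $w(K)\le\kappa$.
Then the set $B_K$ of those $\alpha$ for which $K$ maps onto $W_\alpha$
satisfies $|B_K|\le\kappa$.
\end{lemma}
\begin{proof}
For $\alpha\in B_K$ choose a surjection $h_\alpha:K\to W_\alpha$ and, in a dense
subset of $C(K,\mathbb C)$ of cardinality at most $\kappa$, an element within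
$\frac1{20}$ of $h_\alpha$. If $|B_K|>\kappa$, two distinct $\alpha,\beta\in
B_K$ get the same element, and $\|h_\alpha-h_\beta\|\le\frac1{10}$. This
contradicts Lemma~\ref{lem:near}.
\end{proof}

\section{From no surjections to no nonconstant maps}\label{sec:A}

Let $\mathcal F$ and $\kappa<\mathfrak c$ be as in Theorem~\ref{thm:A}. By
Lemma~\ref{lem:count}, $\bigl|\bigcup_{K\in\mathcal F}B_K\bigr|\le\kappa$.
There are $\mathfrak c$ sequences $\alpha$, so we can fix one outside this
union; this is the only place where $\kappa<\mathfrak c$ is used. Write
$W=W_\alpha$ and $q=q_\alpha$. By \eqref{eq:onto},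
\begin{equation}\label{eq:star}
\text{for $K\in\mathcal F$ there is no map $h:K\to W$ with $qh(K)=I$.}
\end{equation}

Maps of $K\in\mathcal F$ into $W$ itself need not be constant; one can map $K$
onto $I$ and $I$ onto an arc in $W$. Since $K$ is connected, what
\eqref{eq:star} rules out is that $qh$ takes both values $0$ and $1$. We use
this as follows. Suppose $p:Y^*\to Y$ is a map of continua and $u:Y\to I$ is a
function whose pullback to $Y^*$ factors through $q$, that is, $up=qz$ for some
map $z:Y^*\to W$. Then no map $K\to Y^*$ can have an image meeting the parts
over $\{u=0\}$ and over $\{u=1\}$. Doing this for enough functions $u$ at once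
forces maps $K\to Y^*$ to become constant in $Y$. For instance, let $Y=I$. With
the single function $u=\mathrm{id}$ the space $\{(y,z):u(y)=q(z)\}$ is a copy
of $W$, and all we learn is that a map $f:K\to W$ has $qf(K)\ne I$. If we use
instead, for all rationals $r<s$ in $I$, the function $u_{r,s}$ that is $0$ on
$[0,r]$, $1$ on $[s,1]$ and affine in between, then the image of $K$ in $Y$
cannot contain any interval $[r,s]$, so it is a point.

\smallskip\noindent
\textbf{The pullback.} Let $Y$ be a metric continuum. Choose a countable
$D_Y\subset C(Y,I)$ such that for all $y\ne y'$ in $Y$ some $u\in D_Y$ has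
$u(y)=0$ and $u(y')=1$. (For each ordered pair of members, with disjoint
closures, of a countable base take a Urysohn function that is $0$ on the first
and $1$ on the second.) Let
\[
Y^*=\bigl\{(y,(z_u)_{u\in D_Y})\in Y\times W^{D_Y}:
u(y)=q(z_u)\text{ for all }u\in D_Y\bigr\}
\]
and let $p:Y^*\to Y$ be the projection.

\begin{lemma}\label{lem:pullback}
$Y^*$ is a metric continuum, $p$ is onto, and for every $K\in\mathcal F$ and
every map $f:K\to Y^*$ the map $pf$ is constant.
\end{lemma}
\begin{proof}
$Y^*$ is a closed subspace of a countable product of compact metrizable spaces,
so it is compact and metrizable. The fiber $p^{-1}(y)$ is homeomorphic to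
$\prod_uq^{-1}(u(y))$, which is nonempty and connected because the fibers of
$q$ are. In particular, $p$ is onto and $Y^*$ has more than one point. If
$Y^*=E\sqcup E'$ with $E,E'$ closed and nonempty, each fiber lies in $E$ or in
$E'$. Then $p(E)$ and $p(E')$ are disjoint nonempty closed sets covering $Y$, a
contradiction. So $Y^*$ is connected.

Let $f:K\to Y^*$ and suppose $pf(x)\ne pf(x')$. Choose $u\in D_Y$ with
$u(pf(x))=0$ and $u(pf(x'))=1$, and let $h:K\to W$ be the $z_u$-coordinate of
$f$. Then $qh=u\,pf$ takes the values $0$ and $1$. Since $K$ is connected,
$qh(K)=I$, contrary to \eqref{eq:star}.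
\end{proof}

A map $K\to Y^*$ may still move inside a fiber of $p$. So we repeat the
construction: the movement that stage $n+1$ leaves possible is killed by stage
$n+2$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Y_0=I$, $Y_{n+1}=Y_n^*$, let $p_n:Y_{n+1}\to Y_n$ be the projection, and
let $L=\varprojlim(Y_n,p_n)$ with projections $\pi_n:L\to Y_n$. By
Lemma~\ref{lem:pullback} and induction, all $Y_n$ are metric continua and all
$p_n$ are onto. By Lemma~\ref{lem:invlim}, $L$ is compact and connected and
maps onto $Y_0=I$; so it has more than one point. It lies in a countable
product of metrizable spaces, so it is a metric continuum. If $K\in\mathcal F$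
and $f:K\to L$ is a map, then $\pi_nf=p_n(\pi_{n+1}f)$ is constant for every
$n$ by Lemma~\ref{lem:pullback}. Hence $f$ is constant.
\end{proof}

\section{Lower bounds}\label{sec:B}

To find a continuum below given continua $L_s$ we use the same kind of tower.
Fix surjections $v_s:L_s\to I$. Over a continuum $K_n$ we want a continuum
$K_{n+1}$ on which, for enough functions $u:K_n\to I$ and all $s$, the pulled
back $u$ factors as $v_sz$ with $z:K_{n+1}\to L_s$. Then $z$ separates any two
points of $K_{n+1}$ whose images in $K_n$ are separated by $u$.

The difficulty is connectedness. In Section~\ref{sec:A} it came from the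
connected fibers of $q$. A continuum $L$ need not have a map $v$ onto $I$ with
connected fibers: by the closed-map argument in the proof of
Lemma~\ref{lem:pullback}, applied over $[0,\frac12]$ and over $[\frac12,1]$,
the sets $v^{-1}[0,\frac12]$ and $v^{-1}[\frac12,1]$ would then be proper
subcontinua with union $L$, and an indecomposable continuum is by definition
not such a union. Without connected fibers the pullback
$P=\{(x,y):u(x)=v(y)\}$ can be disconnected, even for surjections
$u,v:I\to I$: if $u$ has a strict local maximum with value $\frac12$ at $x$ and
$v$ a strict local minimum with value $\frac12$ at $y$, then $(x,y)$ is an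
isolated point of $P$. So we keep only a connected piece of $P$, one that still
lies over two prescribed points $a\ne b$. The next lemma provides it.

\begin{lemma}\label{lem:one}
Let $K,L$ be continua, $a\ne b$ in $K$, $u:K\to I$ a map, and $v:L\to I$ a
surjective map. Let $P=\{(x,y)\in K\times L:u(x)=v(y)\}$. Then some
subcontinuum of $P$ meets both $\{a\}\times L$ and $\{b\}\times L$.
\end{lemma}

Surjectivity of $v$ is needed: if $v$ misses $u(a)$, then $P$ has no point over
$a$.

Consider first $K=L=I$ with $a=0$, $b=1$, $v(0)=0$ and $v(1)=1$. If the lemma
fails, Lemma~\ref{lem:cut} splits $P$ into disjoint closed sets $E$ and $E'$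
containing the points of $P$ over $0$ and over $1$, respectively. Take
$G:I^2\to[-1,1]$ equal to $-1$ on the left side and on $E$, and to $1$ on the
right side and on $E'$. The functions $G(x,y)$ and $u(x)-v(y)$ satisfy the
hypotheses of the Poincar\'e--Miranda theorem, so they have a common zero. It
lies in $P$, where $G=\pm1$, a contradiction. In general $K$ and $L$ may
contain no nonconstant paths from which to form a square. We therefore run the
argument along paths in small neighborhoods of $K$ and $L$ in cubes.

\begin{proof}[Proof of Lemma~\ref{lem:one}]
Suppose not. Then no component of the compact space $P$ meets both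
$\{a\}\times L$ and $\{b\}\times L$, because a component that did would have
more than one point and be such a subcontinuum. By Lemma~\ref{lem:cut},
$P=E\sqcup E'$ with $E,E'$ closed, $P\cap(\{a\}\times L)\subset E$ and
$P\cap(\{b\}\times L)\subset E'$. Then
\[
A=(\{a\}\times L)\cup E\quad\text{and}\quad B=(\{b\}\times L)\cup E'
\]
are disjoint closed sets in $K\times L$.

Embed $K\subset Q$ and $L\subset Q'$, where $Q,Q'$ are Tychonoff cubes (powers
of $I$). By the Tietze theorem there are maps $G:Q\times Q'\to[-1,1]$ with
$G=-1$ on $A$ and $G=1$ on $B$, and $\bar u:Q\to I$, $\bar v:Q'\to I$ extending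
$u$ and $v$. The compact set
\[
T=\{(x,y)\in Q\times Q':G(x,y)=0,\ \bar u(x)=\bar v(y)\}
\]
misses $K\times L$, because a point of $K\times L$ with $u(x)=v(y)$ lies in
$P=E\cup E'$, where $G=\pm1$. By compactness of $K$ and $L$ there are open sets
$N\supset K$ in $Q$ and $N'\supset L$ in $Q'$ such that $N\times N'$ misses
$T$. Since $G=-1$ on $\{a\}\times L$ and $G=1$ on $\{b\}\times L$, we may
shrink $N'$ so that also $G<0$ on $\{a\}\times N'$ and $G>0$ on
$\{b\}\times N'$.

Cubes have a base of convex open sets, so components of open subsets of cubes
are open and path connected. Since $K$ is connected, it lies in one component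
of $N$, and there is a path $\pi:I\to N$ from $a$ to $b$. Since $v$ is onto,
there are $y_0,y_1\in L$ with $v(y_0)=0$ and $v(y_1)=1$, and likewise there is
a path $r:I\to N'$ from $y_0$ to $y_1$. On $I^2$ put
\[
f_1(s,t)=G(\pi(s),r(t)),\qquad f_2(s,t)=\bar u(\pi(s))-\bar v(r(t)).
\]
Then $f_1<0$ for $s=0$ and $f_1>0$ for $s=1$. Also
$f_2(s,0)=\bar u(\pi(s))\ge0$ and $f_2(s,1)=\bar u(\pi(s))-1\le0$. By the
Poincar\'e--Miranda theorem $f_1$ and $f_2$ have a common zero $(s,t)$. Then
$(\pi(s),r(t))\in T\cap(N\times N')=\emptyset$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:many}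
Let $K$ be a continuum, $a\ne b$ in $K$, and for each $s$ in a set $S$ let
$L_s$ be a continuum, $u_s:K\to I$ a map and $v_s:L_s\to I$ a surjective map.
Then
\[
P=\Bigl\{(x,(y_s))\in K\times\prod_{s\in S}L_s:u_s(x)=v_s(y_s)
\text{ for all }s\in S\Bigr\}
\]
contains a continuum having a point over $a$ and a point over $b$.
\end{lemma}
\begin{proof}
\emph{Finite $S=\{1,\dots,k\}$.} We use induction on $k$; for $k=0$ take $K$
itself. Let $C\subset K\times L_1\times\dots\times L_{k-1}$ be a continuum as
required for the first $k-1$ indices, with points $a'$ over $a$ and $b'$ over
$b$. Then $a'\ne b'$. Lemma~\ref{lem:one}, applied to $C$, $L_k$, $a'$, $b'$,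
the map $C\to K\to I$ given by $u_k$, and $v_k$, gives a subcontinuum of
$C\times L_k$ on which $u_k(x)=v_k(y_k)$, with points over $a'$ and $b'$.

\emph{Arbitrary $S$.} Let $\Pi=K\times\prod_{s\in S}L_s$, and let $\Pi_a$ and
$\Pi_b$ be the closed sets of points of $\Pi$ over $a$ and $b$. For finite
$J\subset S$ let $P_J$ be the set of points of $\Pi$ with $u_s(x)=v_s(y_s)$ for
$s\in J$. The finite case gives a continuum in $K\times\prod_{s\in J}L_s$; its
product with $\prod_{s\notin J}L_s$ is a continuum $C_J\subset P_J$ meeting
$\Pi_a$ and $\Pi_b$.

Suppose no subcontinuum of $P$ meets both $\Pi_a$ and $\Pi_b$. Then no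
component of $P$ does, and Lemma~\ref{lem:cut} gives $P=E\sqcup E'$ with $E,E'$
closed, $P\cap\Pi_a\subset E$ and $P\cap\Pi_b\subset E'$. Choose disjoint open
sets $V\supset E$ and $V'\supset E'$ in $\Pi$. As $E$ misses $\Pi_b$ and $E'$
misses $\Pi_a$, we may replace $V$ by $V\setminus\Pi_b$ and $V'$ by
$V'\setminus\Pi_a$. The compact sets $P_J$ satisfy
$P_J\cap P_{J'}=P_{J\cup J'}$ and have intersection $P\subset V\cup V'$. So
$P_J\subset V\cup V'$ for some finite $J$, by compactness. Now
$C_J\subset V\cup V'$ has a point in $\Pi_a$, which must lie in $V$, and a
point in $\Pi_b$, which must lie in $V'$. This contradicts the connectedness of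
$C_J$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For each $s\in S$ fix a surjection $v_s:L_s\to I$ (Section~\ref{sec:facts}).
Let $K_0=I$, $a_0=0$, $b_0=1$. Given a continuum $K_n$ with $w(K_n)\le\kappa$
and points $a_n\ne b_n$ in it, choose a set $D_n\subset C(K_n,I)$ with
$|D_n|\le\kappa$ separating the points of $K_n$. Apply Lemma~\ref{lem:many} to
$K_n$, $a_n$, $b_n$ with index set $D_n\times S$, where the index $(u,s)$
carries $L_s$, $u$ and $v_s$. This gives a continuum
\[
K_{n+1}\subset K_n\times\prod_{(u,s)\in D_n\times S}L_s,\qquad
u(x)=v_s(z_{(u,s)})\ \text{ for all }\bigl(x,(z_{(u,s)})\bigr)\in K_{n+1},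
\]
with points $a_{n+1}$ over $a_n$ and $b_{n+1}$ over $b_n$. Clearly
$a_{n+1}\ne b_{n+1}$, and $w(K_{n+1})\le\kappa$ because $|D_n\times S|\le\kappa$.

Let $p_n:K_{n+1}\to K_n$ be the projection, which need not be onto, and let
$K=\varprojlim(K_n,p_n)$. By Lemma~\ref{lem:invlim}, $K$ is compact and
connected. It contains the distinct points $(a_n)$ and $(b_n)$, so it is a
continuum; here the two points carried along the construction keep the limit
from degenerating. As a subspace of $\prod_nK_n$ it has weight at most
$\kappa$.

Fix $s\in S$ and let $x\ne y$ in $K$. Then $x_n\ne y_n$ for some $n$, and some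
$u\in D_n$ has $u(x_n)\ne u(y_n)$. Consider the map $\zeta:K\to L_s$ that sends
each point to the $z_{(u,s)}$-coordinate of its coordinate in $K_{n+1}$. Since
$v_s(\zeta(x))=u(x_n)\ne u(y_n)=v_s(\zeta(y))$, it separates $x$ and $y$. Hence
$K\le L_s$.
\end{proof}

\section{Consequences}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(1) Let $L$ be given by Theorem~\ref{thm:A} for $\mathcal F$ and
$\kappa=\aleph_0$. By Theorem~\ref{thm:B} for the countable family
$\mathcal F\cup\{L\}$ and $\kappa=\aleph_0$ there is a metric continuum $K'$
below $L$ and below all members of $\mathcal F$. If $K\in\mathcal F$ and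
$f:K\to K'$ were nonconstant, some $g:K'\to L$ would separate two points of
$f(K)$, and $gf:K\to L$ would be nonconstant, contrary to the choice of $L$. So
all maps $K\to K'$ are constant, and $K\not\le K'$. With $\mathcal F=\{K\}$ we
get $K'\le K$ and $K\not\le K'$, so $K$ is not minimal.

For the last statement start with any metric continuum $K_0$. For
$0<\eta<\omega_1$ let $K_\eta$ be the continuum $K'$ just constructed for the
countable family $\mathcal F=\{K_\xi:\xi<\eta\}$. Then $K_\eta\le K_\xi$ and
$K_\xi\not\le K_\eta$ for all $\xi<\eta<\omega_1$.

\smallskip
(2) If $|\mathcal F|<\mathfrak c$, apply Theorem~\ref{thm:A} with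
$\kappa=\max(\aleph_0,|\mathcal F|)<\mathfrak c$. The resulting $L$ admits only
constant maps from members of $\mathcal F$, so no member of $\mathcal F$ is
$\le L$.

\smallskip
(3) Every metric continuum is homeomorphic to a closed subset of the Hilbert
cube. A closed subset is determined by the members of a countable base that
miss it, so there are at most $\mathfrak c$ homeomorphism types.
Theorem~\ref{thm:B} with $\kappa=\mathfrak c$, applied to one representative of
each type, gives a continuum of weight at most $\mathfrak c$ that is $\le$
every metric continuum. Conversely, let $K$ be a continuum with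
$w(K)<\mathfrak c$. Theorem~\ref{thm:A} with $\mathcal F=\{K\}$ and
$\kappa=w(K)$, which is infinite, gives a metric continuum $L$ into which $K$
admits only constant maps; in particular $K\not\le L$. So the continuum
constructed before has weight exactly $\mathfrak c$.
\end{proof}

\begin{remark}
Neither bound in Theorem~\ref{thm:A} can be relaxed to $\mathfrak c$. For the
weight, the continuum in Corollary~\ref{cor:C}(3) has weight $\mathfrak c$ and
admits nonconstant maps into every metric continuum. For the number of
continua, let $\mathcal F$ contain one metric continuum of each homeomorphism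
type. Then $|\mathcal F|\le\mathfrak c$, and every metric continuum $L$ admits
a nonconstant map from a member of $\mathcal F$, namely a homeomorphism.
\end{remark}

\begin{thebibliography}{9}
\bibitem{SVSC}
\emph{Some Very Small Continua},
\url{https://staff.fnwi.uva.nl/j.vanmill/papers/papers1979/HusekMillMills79.pdf}.
\end{thebibliography}

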